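# A $\Pi_1$ numeration of Peano arithmetic whose provability logic is $\mathsf{KD}$

## 1. The answer "no", and how far the second incompleteness theorem supports it

Suppose somebody asks: can one describe the axioms of $\mathsf{PA}$ by a formula $\tau(v)$ so that $\mathsf{PA}$ proves the consistency of the theory that $\tau$ describes, and proves no modal law of provability beyond those that follow from this? The first guess is "no": Gödel's second incompleteness theorem says that $\mathsf{PA}$ does not prove its own consistency. Let us make the question precise and then test the guess.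

Let $\mathcal L_A$ be the language of arithmetic and $\overline n$ the numeral for $n\in\omega$.

**Definition (numeration).** A formula $\tau(v)$ is a *numeration* of $\mathsf{PA}$ if for every $n\in\omega$: $\mathsf{PA}\vdash\tau(\overline n)$ if and only if $n$ is the Gödel number of an axiom of $\mathsf{PA}$. The formula $\mathsf{Pr}_\tau(x)$ says: there is a first-order proof of $x$ in which every non-logical axiom satisfies $\tau$.

**Definition (provability predicate).** A formula $\mathrm{Pr}(x)$ is a *provability predicate* of $\mathsf{PA}$ if for every $n\in\omega$: $\mathsf{PA}\vdash\mathrm{Pr}(\overline n)$ if and only if $n$ is the Gödel number of a theorem of $\mathsf{PA}$.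

For every numeration $\tau$ and every theorem $\varphi$ of $\mathsf{PA}$ we have $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)$, and $\mathsf{PA}$ proves, uniformly in the formulas involved, that $\mathsf{Pr}_\tau$ is closed under logical consequence. In particular $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\varphi\to\psi\urcorner)\to(\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\psi\urcorner))$.

**Definition (provability logic).** Modal formulas are built from variables $p_0,p_1,\dots$ and $\bot$ by $\to$ and $\Box$; the other connectives are abbreviations, and $\Diamond A$ is $\neg\Box\neg A$. An *arithmetical interpretation* based on $\mathrm{Pr}$ is a map $f$ from modal formulas to $\mathcal L_A$-sentences that is arbitrary on variables, commutes with the Boolean connectives, and satisfies $f(\Box A)=\mathrm{Pr}(\ulcorner f(A)\urcorner)$. Then $\mathrm{PL}(\mathrm{Pr})$ is the set of all $A$ with $\mathsf{PA}\vdash f(A)$ for every such $f$.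

Let $\mathsf K$ be the smallest normal modal logic and $\mathsf{KD}=\mathsf K+(\Box p\to\Diamond p)$, equivalently $\mathsf K+\neg\Box\bot$. The question is whether some numeration $\tau$, with $\mathsf{Pr}_\tau$ a provability predicate, has $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$. The source quotes two neighboring facts: $\mathsf K$ is $\mathrm{PL}(\mathsf{Pr}_\tau)$ for a $\Sigma_2$ numeration $\tau$, and $\mathsf{KD}$ is $\mathrm{PL}(\mathrm{Pr}^R)$ for a Rosser provability predicate $\mathrm{Pr}^R$.

We use the following textbook facts and notation throughout. Let $\mathrm{Ax}(v)$ be the natural primitive recursive (p.r.) definition of the set of axioms of $\mathsf{PA}$, and let $\mathsf{PA}{\restriction}z$ be the set of axioms with Gödel number $\le z$. Let $\mathrm{Prf}(z,x,u)$ be the natural $\Delta_1$ formula "$u$ is a first-order proof of $x$ from axioms in $\mathsf{PA}{\restriction}z$", and $\mathrm{Pr}(z,x):=\exists u\,\mathrm{Prf}(z,x,u)$. We write $\ulcorner\psi(\dot y)\urcorner$ for the code of $\psi(\overline y)$ as a function of $y$. P.r. functions are represented naturally,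 and the Gödel number of an expression containing the numeral $\overline s$ is at least $s$.

**(Refl)** (Mostowski; see Hájek–Pudlák, *Metamathematics of First-Order Arithmetic*, or Lindström, *Aspects of Incompleteness*.) For every $n\in\omega$ and every formula $\psi(y)$, $\mathsf{PA}\vdash\forall y\,(\mathrm{Pr}(\overline n,\ulcorner\psi(\dot y)\urcorner)\to\psi(y))$. Here $n$ is an actual natural number, not a variable of $\mathsf{PA}$. For instance, $\psi=\bot$ gives $\mathsf{PA}\vdash\neg\mathrm{Pr}(\overline n,\ulcorner\bot\urcorner)$ for each $n$.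

**(Compl)** (Provable $\Sigma_1$-completeness; Feferman 1960.) If $\sigma(y)$ is $\mathsf{PA}$-provably equivalent to a $\Sigma_1$ formula, there is $n\in\omega$ with $\mathsf{PA}\vdash\forall y\,(\sigma(y)\to\mathrm{Pr}(\overline n,\ulcorner\sigma(\dot y)\urcorner))$. Only finitely many axioms are needed, including those used to prove the equivalence.

**(Frag)** For every numeration $\tau$ and $n\in\omega$, $\mathsf{PA}\vdash\forall z\,(\mathrm{Pr}(\overline n,z)\to\mathsf{Pr}_\tau(z))$. Indeed $\mathsf{PA}$ proves that an axiom $\le\overline n$ is one of the finitely many actual axioms $k\le n$, and it proves $\tau(\overline k)$ for each of these.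

Now test the guess. For any numeration $\tau$ take, by the diagonal lemma, a sentence $G$ with $\mathsf{PA}\vdash G\leftrightarrow\neg\mathsf{Pr}_\tau(\ulcorner G\urcorner)$.

**Lemma 1.1.** Let $\tau$ be any numeration of $\mathsf{PA}$.
(a) $\mathsf{PA}\nvdash\mathsf{Pr}_\tau(\ulcorner G\urcorner)\to G$.
(b) If $\mathsf{PA}\vdash\neg\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$, then $\mathsf{PA}\nvdash\mathsf{Pr}_\tau(\ulcorner G\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\mathsf{Pr}_\tau(\ulcorner G\urcorner)\urcorner)$.

*Proof.* First, $\mathsf{PA}\nvdash G$: otherwise $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner G\urcorner)$, hence $\mathsf{PA}\vdash\neg G$, against consistency. (a) Since $\neg G$ implies $\mathsf{Pr}_\tau(\ulcorner G\urcorner)$, the displayed implication would make $\neg G$ imply $G$, so $\mathsf{PA}\vdash G$, which is excluded. (b) We have $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner\mathsf{Pr}_\tau(\ulcorner G\urcorner)\to\neg G\urcorner)$. If the displayed implication were provable, then in $\mathsf{PA}$ the assumption $\mathsf{Pr}_\tau(\ulcorner G\urcorner)$ would give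 $\mathsf{Pr}_\tau(\ulcorner\neg G\urcorner)$, hence $\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$. So $\mathsf{PA}\vdash\neg\mathsf{Pr}_\tau(\ulcorner G\urcorner)$, that is, $\mathsf{PA}\vdash G$, which is excluded. $\square$

**Proposition 1.2.** If $\tau$ is a $\Sigma_1$ numeration of $\mathsf{PA}$, then $\neg\Box\bot\notin\mathrm{PL}(\mathsf{Pr}_\tau)$. So no $\Sigma_1$ numeration has $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$.

*Proof.* For $\Sigma_1$ $\tau$, the formula $\mathsf{Pr}_\tau(x)$ is $\mathsf{PA}$-provably equivalent to a $\Sigma_1$ formula, by collection for the quantifier "every axiom in the proof". By (Compl) and (Frag), $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner G\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\mathsf{Pr}_\tau(\ulcorner G\urcorner)\urcorner)$. By Lemma 1.1(b), $\mathsf{PA}\nvdash\neg\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$. $\square$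

So the guess is right for $\mathrm{Ax}(v)$ and for every $\Sigma_1$ numeration. It already fails for the simplest candidate of another kind, a list of axioms that stops before it becomes inconsistent.

**Proposition 1.3.** Let $\kappa(v):=\mathrm{Ax}(v)\wedge\neg\mathrm{Pr}(v,\ulcorner\bot\urcorner)$, which is $\Pi_1$ up to provable equivalence. Then $\kappa$ is a numeration of $\mathsf{PA}$ and $\mathsf{PA}\vdash\neg\mathsf{Pr}_\kappa(\ulcorner\bot\urcorner)$.

*Proof.* If $n$ is an axiom, then $\mathsf{PA}\vdash\mathrm{Ax}(\overline n)$, and $\mathsf{PA}\vdash\neg\mathrm{Pr}(\overline n,\ulcorner\bot\urcorner)$ by (Refl). If $\mathsf{PA}\vdash\kappa(\overline n)$, then $\kappa(\overline n)$ is true, so $n$ is an axiom. For the last claim, argue in $\mathsf{PA}$ and suppose $p$ is a proof of $\bot$ from axioms satisfying $\kappa$. Let $v$ be the largest of them, or $v=0$ if there are none. Then $p$ is a proof from $\mathsf{PA}{\restriction}v$, so $\mathrm{Pr}(v,\ulcorner\bot\urcorner)$. But $\neg\mathrm{Pr}(v,\ulcorner\bot\urcorner)$ holds, by $\kappa(v)$ or, for $v=0$, by (Refl). $\square$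

The guess was drawn from the wrong theorem: the second incompleteness theorem concerns $\Sigma_1$ descriptions. Moreover, Lemma 1.1 shows that the two best-known non-theorems $\Box p\to p$ and $\Box p\to\Box\Box p$ of $\mathsf{KD}$ are outside $\mathrm{PL}(\mathsf{Pr}_\tau)$ for every numeration $\tau$ with $\neg\Box\bot\in\mathrm{PL}(\mathsf{Pr}_\tau)$. What remains is to exclude all non-theorems of $\mathsf{KD}$ at once. The correct answer is "yes".

**Theorem 1.4.** There is a $\Pi_1$ numeration $\tau(v)$ of $\mathsf{PA}$, true in $\mathbb N$ of exactly the axioms of $\mathsf{PA}$, such that $\mathsf{Pr}_\tau$ is a provability predicate and $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$. Moreover there is a single interpretation $f$ such that for all modal $A$: $\mathsf{PA}\vdash f(A)\iff A\in\mathsf{KD}$. The complexity is optimal: no $\Sigma_1$ numeration has $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$.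

The last sentence is Proposition 1.2.

## 2. What a finite serial countermodel demands of $\tau$

A modal formula outside $\mathsf{KD}$ has a finite countermodel. We prove this now, in a generality that will be used again in Section 6. For a closed (variable-free) formula $\gamma$, let $\mathsf K\oplus\gamma$ be the least normal logic containing $\gamma$. Since substitution does nothing to $\gamma$, this is the set of formulas derivable from tautologies, instances of $\Box(C\to D)\to(\Box C\to\Box D)$, and $\gamma$, by modus ponens and necessitation.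

**Definition ($\gamma$-model).** A *$\gamma$-model* is a finite (nonempty) Kripke model with finite valuation (only finitely many variables are true anywhere) in which $\gamma$ holds at every world. For example, the $(\neg\Box\bot)$-models are exactly the finite *serial* models: every world sees some world.

**Fact 2.1.** Let $\gamma$ be closed and $L=\mathsf K\oplus\gamma$. Then $A\in L$ if and only if $A$ holds at every world of every $\gamma$-model.

*Proof.* If $A\in L$, go along a derivation: tautologies, instances of $\mathsf K$, and $\gamma$ hold throughout a $\gamma$-model, and both rules preserve this.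

Let $A\notin L$. In the canonical model of $L$ the worlds are the maximal $L$-consistent sets, $w\mathrel Rv$ iff $\{B:\Box B\in w\}\subseteq v$, and $p$ is true at $w$ iff $p\in w$. By the truth lemma for canonical models, $B$ holds at $w$ iff $B\in w$. So $\gamma$ holds everywhere, and some world does not contain $A$. Let $S$ be the finite set of subformulas of $A$ and $\gamma$. Call $w,v$ equivalent if $w\cap S=v\cap S$; there are finitely many classes $[w]$. Put $[w]\mathrel{R'}[v]$ iff $w'\mathrel Rv'$ for some $w'\in[w]$, $v'\in[v]$. Let a variable $p$ of $A$ be true at $[w]$ iff $p\in w$, and let all other variables be false. We claim that for $B\in S$: $[w]\Vdash B$ iff $B\in w$. Only $\Box B$ needs an argument. If $\Box B\in w$ and $[w]\mathrel{R'}[v]$ via $w'\mathrel Rv'$, then $\Box B\in w'$, so $B\in v'$, so $B\in v$ and $[v]\Vdash B$. If $\Box B\notin w$, there is $v$ with $w\mathrel Rv$ and $B\notin v$; then $[w]\mathrel{R'}[v]$ and $[v]\nVdash B$. So $\gamma$ holds throughout the finite model and $A$ fails somewhere. $\square$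

Now try to move a countermodel into arithmetic. Give each world $i$ a sentence $\lambda_i$, "we are at $i$", and write $R[i]$ for the set of worlds that $i$ sees. Take $\Box p\to\Box\Box p$, which fails at $a$ in the model $a\to b\to c\to c$ with $p$ true at $b$ only. Put $f(p)=\lambda_b$. Suppose $\lambda_a\to\mathsf{Pr}_\tau(\ulcorner\lambda_b\urcorner)$ is provable; then $\lambda_a\to f(\Box p)$ is. To refute $f(\Box\Box p)$ under $\lambda_a$, suppose also that $\lambda_b\to\neg\lambda_c$, $\lambda_b\to\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda_c\urcorner)$ and $\lambda_a\to\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda_b\urcorner)$ are provable. From the first, $\mathsf{Pr}_\tau(\ulcorner\lambda_b\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda_c\urcorner)$; with the second, $\mathsf{Pr}_\tau(\ulcorner\lambda_b\urcorner)\to\neg\lambda_b$. Applying $\mathsf{Pr}_\tau$ once more, $f(\Box\Box p)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda_b\urcorner)$, and this is false under $\lambda_a$. If $\mathsf{PA}+\lambda_a$ is consistent, $f(\Box p\to\Box\Box p)$ is unprovable.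

The computation shows what to ask for in general:

1. (W1) $\mathsf{PA}\vdash\neg(\lambda_i\wedge\lambda_j)$ for $i\ne j$;
2. (W2) $\mathsf{PA}\vdash\lambda_i\to\mathsf{Pr}_\tau(\ulcorner D_i\urcorner)$, where $D_i:=\bigvee_{j\in R[i]}\lambda_j$;
3. (W3) $\mathsf{PA}\vdash\lambda_i\to\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda_j\urcorner)$ for $j\in R[i]$;
4. (W4) $\mathsf{PA}+\lambda_i$ is consistent;
5. (W5) $\tau$ is a numeration of $\mathsf{PA}$ and $\mathsf{PA}\vdash\neg\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$.

The sensible first attempt is to force (W2): declare $D_i$ to be an axiom when $\lambda_i$ holds. Let $\tau_0(v)$ say "$\mathrm{Ax}(v)$, or $v=\ulcorner D_i\urcorner$ and $\lambda_i$ for some $i$". This gives (W2), but $\mathsf{PA}\vdash\mathrm{Ax}(v)\to\tau_0(v)$. So if $\mathsf{PA}$ proved $\neg\mathsf{Pr}_{\tau_0}(\ulcorner\bot\urcorner)$, it would prove $\neg\mathsf{Pr}_{\mathrm{Ax}}(\ulcorner\bot\urcorner)$, which Proposition 1.2 forbids. Whatever the $\lambda_i$ are, (W5) fails.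

So the axioms of $\mathsf{PA}$ must be cut, as in $\kappa$. Say: "$\kappa(v)$, or $v=\ulcorner D_i\urcorner$ and $\lambda_i$". Try (W3): let $\lambda_i$ hold, let $j\in R[i]$, and let a proof of $\neg\lambda_j$ use axioms from $\mathsf{PA}{\restriction}v$ together with $D_i$. Since $\lambda_j$ implies $D_i$, already $\mathsf{PA}{\restriction}v+\lambda_j$ proves $\neg\lambda_j$, so $\mathsf{PA}{\restriction}v$ proves $\neg\lambda_j$. And here we are stuck: $\kappa$ tells us only that $\mathsf{PA}{\restriction}v$ is consistent. The cure for this step is to cut earlier, keeping an axiom $v$ only if $\mathsf{PA}{\restriction}v$ refutes none of the $\lambda_j$. The price is in (W5): for each $n$, $\mathsf{PA}$ must prove that $\mathsf{PA}{\restriction}\overline n$ refutes none of them. Now (Refl) says only that if $\mathsf{PA}{\restriction}\overline n$ refutes $\lambda_j$, then $\neg\lambda_j$. That is absurd only if $\lambda_j$ is true.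

The idea, then, is to let $\lambda_j$ *become true because it has been refuted*. The crude version is $\lambda_j\leftrightarrow\exists z\,\mathrm{Pr}(z,\ulcorner\neg\lambda_j\urcorner)$. It pays the price in (W5), but it violates (W1). Write $\Box$ for $\exists z\,\mathrm{Pr}(z,\cdot)$. In $\mathsf{PA}$, $\Box\bot$ implies $\Box\neg\lambda_j$, that is, $\lambda_j$. Conversely $\lambda_j$ implies $\Box\neg\lambda_j$, and it implies $\Box\lambda_j$ by (Compl), so it implies $\Box\bot$. All the $\lambda_j$ are thus equivalent to the one sentence $\Box\bot$, whose negation $\mathsf{PA}$ does not prove. One refutation must be elected, and the election must be such that (Refl) still applies to the elected one. The next section does this.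

## 3. Sentences $\lambda(\overline i)$ that no finite fragment of $\mathsf{PA}$ refutes

By the diagonal lemma there is a formula $\lambda(x)$ such that $\mathsf{PA}$ proves
$$\lambda(x)\leftrightarrow\exists s\,(\mathrm{First}(s)\wedge\mathrm{val}(s)=x),\tag{1}$$
where the right side refers to the Gödel number of $\lambda$ as follows.

**Definition (candidate).** $\mathrm{Cand}(s)$ says: $s=\langle u,x,m\rangle$ and $\mathrm{Prf}(m,\ulcorner\neg\lambda(\dot x)\urcorner,u)$. For such $s$ put $\mathrm{val}(s)=x$ and $\mathrm{rk}(s)=m$. Thus a candidate is a refutation of $\lambda(\overline x)$ from $\mathsf{PA}{\restriction}m$. This is $\Delta_1$.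

**Definition (elected candidate).** $\mathrm{First}(s)$ says: $\mathrm{Cand}(s)$, every candidate $t$ has $\mathrm{rk}(t)\ge\mathrm{rk}(s)$, and every candidate $t<s$ has $\mathrm{rk}(t)>\mathrm{rk}(s)$. So $s$ is the least candidate of minimal rank. This is $\Pi_1$.

For instance, if the candidates were $s_1<s_2<s_3$ with ranks $7,4,4$, the elected one would be $s_2$. By the least number principle, $\mathsf{PA}$ proves that there is at most one $s$ with $\mathrm{First}(s)$, and that there is one if there is any candidate. Put
$$\mathrm C(z,x):=\neg\mathrm{Pr}(z,\ulcorner\neg\lambda(\dot x)\urcorner),$$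
"$\mathsf{PA}{\restriction}z+\lambda(\overline x)$ is consistent". This is $\Pi_1$.

**Lemma 3.1.**
(1) $\mathsf{PA}\vdash\lambda(x)\wedge\lambda(y)\to x=y$.
(2) For each $n\in\omega$, $\mathsf{PA}\vdash\forall x\,\mathrm C(\overline n,x)$.
(3) In $\mathbb N$ there is no candidate, so $\mathbb N\models\neg\exists s\,\mathrm{First}(s)\wedge\neg\exists x\,\lambda(x)$.
(4) $\mathsf{PA}+\lambda(\overline i)$ is consistent for every $i\in\omega$.

*Proof.* (1) This is the uniqueness of $s$ in (1) above.

(2) Work in $\mathsf{PA}$ and suppose $\mathrm{Pr}(\overline n,\ulcorner\neg\lambda(\dot x)\urcorner)$ for some $x$. Then there is a candidate of rank $\overline n$. Let $s$ be the least candidate of minimal rank $m$; then $m\le\overline n$. Let $y=\mathrm{val}(s)$. Since $\mathrm{First}(s)$, we have $\lambda(y)$. But $\mathrm{Pr}(m,\ulcorner\neg\lambda(\dot y)\urcorner)$, and $m\le\overline n$, so $\mathrm{Pr}(\overline n,\ulcorner\neg\lambda(\dot y)\urcorner)$, and (Refl) gives $\neg\lambda(y)$, a contradiction.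

(3) The sentences in (2) are theorems of $\mathsf{PA}$, hence true. So no $\mathsf{PA}{\restriction}m$ with $m\in\omega$ refutes any $\lambda(\overline i)$.

(4) A proof of $\neg\lambda(\overline i)$ in $\mathsf{PA}$ uses finitely many axioms, all in some $\mathsf{PA}{\restriction}m$, and would give a candidate. $\square$

The argument for (2) explains the order of election. Had we elected the least candidate regardless of rank, its rank $m$ might exceed $\overline n$, and (Refl), which is available only for actual numbers $n$, would say nothing about it. Minimal rank guarantees $m\le\overline n$.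

Note the peculiar position of $\lambda$: every $\lambda(\overline i)$ is false in $\mathbb N$, but each is consistent with $\mathsf{PA}$. So an axiom of the form "$D_x$, if $\lambda(x)$" is never really added, but every scenario with such an addition is consistent.

## 4. One serial model on $\omega$, and the numeration $\tau$

**Step 1: put all finite serial models into one p.r. model.** The purpose is to have a single $\tau$ and a single $f$ for all $A$. Fix natural p.r. codes for finite Kripke models with finite valuations, and a p.r. pairing of $\omega^2$ with $\omega$. Write $i=\langle e,a\rangle$. Call $i$ *proper* if $e$ codes a finite serial model $M_e=(W_e,R_e,V_e)$ and $a\in W_e$.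

* For proper $i$: $R[i]=\{\langle e,b\rangle:a\mathrel{R_e}b\}$, and $V(i,k)$ holds iff $p_k$ is true at $a$ in $M_e$.
* For improper $i$: $R[i]=\{i\}$, and $V(i,k)$ is false for all $k$.

Then $i\mapsto R[i]$ (as a code of a finite set) and $V$ are p.r., and $\mathsf{PA}\vdash\forall x\,R[x]\ne\emptyset$: seriality is part of the check that $x$ is proper. We get a model on $\omega$ with a forcing relation $\Vdash$. The map $a\mapsto\langle e,a\rangle$ is an isomorphism from $M_e$ onto a subset of $\omega$ closed under $R$, so a formula fails at $a$ in $M_e$ iff it fails at $\langle e,a\rangle$.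

**Step 2: define $\tau$.** The purpose is to combine the cut with the forced axiom. Let $D_x$ be the sentence $\bigvee_{y\in R[x]}\lambda(\overline y)$, with $\bigvee\emptyset=\bot$. Let $d(s)$ be the p.r. function giving the code of $D_{\mathrm{val}(s)}\wedge\overline s=\overline s$. The harmless second conjunct ensures $d(s)\ge s$. Define
$$\tau(v):=\bigl[\mathrm{Ax}(v)\wedge\forall x\,\mathrm C(v,x)\bigr]\ \vee\ \exists s\le v\,\bigl[v=d(s)\wedge\mathrm{First}(s)\bigr].\tag{2}$$
The quantifier on $s$ is bounded, $v=d(s)$ is $\Delta_1$ and $\mathrm{First}(s)$ is $\Pi_1$. So (2) is $\Pi_1$ up to $\mathsf{PA}$-provable equivalence, and we take $\tau$ to be such a $\Pi_1$ formula.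

**Lemma 4.1.**
(a) $\{n:\mathbb N\models\tau(\overline n)\}$ is the set of axioms of $\mathsf{PA}$; $\tau$ is a numeration of $\mathsf{PA}$, and $\mathsf{Pr}_\tau$ is a provability predicate of $\mathsf{PA}$.
(b) $\mathsf{PA}\vdash\forall x\,(\lambda(x)\to\mathsf{Pr}_\tau(\ulcorner D_{\dot x}\urcorner))$.
(c) $\mathsf{PA}\vdash\forall x\forall y\,(\lambda(x)\wedge y\in R[x]\to\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner))$.
(d) $\mathsf{PA}\vdash\neg\exists x\,\lambda(x)\to\forall y\,\neg\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)$.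
(e) $\mathsf{PA}\vdash\neg\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$.
Only (e) uses $R[x]\ne\emptyset$.

*Proof.* (a) By Lemma 3.1(3), in $\mathbb N$ the second disjunct of (2) is never satisfied and $\forall x\,\mathrm C(v,x)$ always holds. This gives the first claim. If $n$ is an axiom, then $\mathsf{PA}\vdash\tau(\overline n)$ by Lemma 3.1(2). If $\mathsf{PA}\vdash\tau(\overline n)$, then $\mathbb N\models\tau(\overline n)$, so $n$ is an axiom. If $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\overline n)$, then $\mathbb N\models\mathsf{Pr}_\tau(\overline n)$, so $n$ codes a formula provable from $\{k:\mathbb N\models\tau(\overline k)\}$, that is, a theorem of $\mathsf{PA}$. The converse holds for every numeration.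

(b) In $\mathsf{PA}$: if $\lambda(x)$, take $s$ with $\mathrm{First}(s)$ and $\mathrm{val}(s)=x$. As $s\le d(s)$, we have $\tau(d(s))$, and the sentence $d(s)$ logically implies $D_x$.

(c), (d) Argue in $\mathsf{PA}$. Suppose $p$ is a proof of $\neg\lambda(\overline y)$ from axioms satisfying $\tau$. The axioms used in $p$ that satisfy the first disjunct of (2) form a finite set of axioms of $\mathsf{PA}$. Let $v$ be its maximum, or $v=0$ if it is empty. Then $\forall x\,\mathrm C(v,x)$: in the first case because $v$ satisfies the first disjunct, in the second by Lemma 3.1(2) with $n=0$. All these axioms lie in $\mathsf{PA}{\restriction}v$. Any other axiom used in $p$ is $d(s_0)$, where $s_0$ is the unique number with $\mathrm{First}(s_0)$.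

For (d): if no $\lambda(x)$ holds, then by (1) there is no $s$ with $\mathrm{First}(s)$. So $p$ is a proof from $\mathsf{PA}{\restriction}v$, and $\mathrm{Pr}(v,\ulcorner\neg\lambda(\dot y)\urcorner)$ contradicts $\mathrm C(v,y)$.

For (c): by $\lambda(x)$ the number $s_0$ exists and $\mathrm{val}(s_0)=x$, so $d(s_0)$ is the sentence $D_x\wedge\overline{s_0}=\overline{s_0}$. Since $y\in R[x]$, it follows logically from $\lambda(\overline y)$. Hence $\mathsf{PA}{\restriction}v+\lambda(\overline y)$ proves $\neg\lambda(\overline y)$. By the deduction theorem $\mathsf{PA}{\restriction}v$ proves $\lambda(\overline y)\to\neg\lambda(\overline y)$, hence $\neg\lambda(\overline y)$. So $\mathrm{Pr}(v,\ulcorner\neg\lambda(\dot y)\urcorner)$, contradicting $\mathrm C(v,y)$.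

(e) In $\mathsf{PA}$: $\mathsf{Pr}_\tau(\ulcorner\bot\urcorner)$ implies $\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)$ for all $y$. If $\lambda(x)$ for some $x$, choose $y\in R[x]$ and apply (c). Otherwise apply (d). $\square$

## 5. The truth lemma and $\mathrm{PL}(\mathsf{Pr}_\tau)=\mathsf{KD}$

**Step 1: $\mathsf{KD}\subseteq\mathrm{PL}(\mathsf{Pr}_\tau)$.** This is the soundness half. The set $\mathrm{PL}(\mathsf{Pr}_\tau)$ contains the tautologies, and it contains the axiom of $\mathsf K$ because $\mathsf{Pr}_\tau$ provably respects modus ponens. It is closed under modus ponens. It is closed under necessitation: if $\mathsf{PA}\vdash f(A)$, then $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner f(A)\urcorner)$. It is closed under substitution, because an interpretation composed with a substitution is an interpretation. So it is a normal logic, and it contains $\neg\Box\bot$ by Lemma 4.1(e).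

**Step 2: the interpretation.** The purpose is to make modal truth at $i$ follow from $\lambda(\overline i)$. Put $f(p_k):=\exists x\,(\lambda(x)\wedge V(x,\overline k))$.

**Lemma 5.1.** For every modal $B$ and every $i\in\omega$: if $i\Vdash B$ then $\mathsf{PA}\vdash\lambda(\overline i)\to f(B)$; if $i\nVdash B$ then $\mathsf{PA}\vdash\lambda(\overline i)\to\neg f(B)$.

*Proof.* Induction on $B$, for all $i$ simultaneously. For $p_k$: if $V(i,k)$ holds, then $\mathsf{PA}\vdash V(\overline i,\overline k)$, so $\lambda(\overline i)$ implies $f(p_k)$. If not, then $\mathsf{PA}\vdash\neg V(\overline i,\overline k)$; by Lemma 3.1(1), under $\lambda(\overline i)$ the only $x$ with $\lambda(x)$ is $\overline i$, so $f(p_k)$ fails. The cases $\bot$ and $\to$ are immediate.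

Let $i\Vdash\Box B$. By the induction hypothesis $\mathsf{PA}\vdash\lambda(\overline j)\to f(B)$ for each of the finitely many $j\in R[i]$, so $\mathsf{PA}\vdash D_i\to f(B)$. (If $R[i]=\emptyset$, this is $\bot\to f(B)$.) Hence $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner D_i\urcorner)\to\mathsf{Pr}_\tau(\ulcorner f(B)\urcorner)$, and Lemma 4.1(b) gives $\mathsf{PA}\vdash\lambda(\overline i)\to f(\Box B)$.

Let $i\nVdash\Box B$. Choose $j\in R[i]$ with $j\nVdash B$. By the induction hypothesis $\mathsf{PA}\vdash f(B)\to\neg\lambda(\overline j)$, so $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner f(B)\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\overline j)\urcorner)$. By Lemma 4.1(c), $\mathsf{PA}\vdash\lambda(\overline i)\to\neg f(\Box B)$. $\square$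

**Step 3: $\mathrm{PL}(\mathsf{Pr}_\tau)\subseteq\mathsf{KD}$.** This is the completeness half. Let $A\notin\mathsf{KD}$. By Fact 2.1 with $\gamma=\neg\Box\bot$, $A$ fails in a finite serial model with finite valuation, so $i\nVdash A$ for some $i\in\omega$. By Lemma 5.1, $\mathsf{PA}\vdash\lambda(\overline i)\to\neg f(A)$. By Lemma 3.1(4), $\mathsf{PA}+\lambda(\overline i)$ is consistent. So $\mathsf{PA}\nvdash f(A)$. The same $f$ serves all $A$, and with Step 1 we get $\mathsf{PA}\vdash f(A)\iff A\in\mathsf{KD}$. Together with Lemma 4.1(a) and Proposition 1.2 this proves Theorem 1.4. $\blacksquare$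

## 6. Logics $\mathsf K\oplus\gamma$ and the closed disjunction property

Only Lemma 4.1(e) used seriality. So one may ask which logics $\mathsf K\oplus\gamma$ with $\gamma$ closed arise from numerations that are correct in $\mathbb N$.

**Definition (closed disjunction property).** A normal logic $L$ has the *closed disjunction property* if for all $k\ge0$ and closed $B_1,\dots,B_k$: if $\Box B_1\vee\dots\vee\Box B_k\in L$, then $B_j\in L$ for some $j$. For $k=0$ this says $\bot\notin L$.

Two examples where it fails. For $L=\mathsf K\oplus\Box\bot$ we have $\Box\bot\in L$ but $\bot\notin L$, since a single dead end is a $\Box\bot$-model. For $\gamma=\Box\bot\vee\Box\Diamond\top$ the single dead end is a $\gamma$-model refuting both $\bot$ and $\Diamond\top$, so neither is in $\mathsf K\oplus\gamma$, although the disjunction is.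

**Theorem 6.1.** Let $\gamma$ be a closed modal formula and $L=\mathsf K\oplus\gamma$. The following are equivalent.
(1) $L$ has the closed disjunction property.
(2) $L=\mathrm{PL}(\mathsf{Pr}_\tau)$ for some numeration $\tau$ of $\mathsf{PA}$ with $\{n:\mathbb N\models\tau(\overline n)\}$ equal to the set of axioms of $\mathsf{PA}$.
In (2), $\tau$ can be taken $\Pi_1$, and $\mathsf{Pr}_\tau$ is then automatically a provability predicate.

For closed $B$ the sentence $f(B)$ does not depend on $f$; write $B^*$ for it. So $(\Box B)^*=\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$.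

*Proof of (2)⇒(1).* Let $\Box B_1\vee\dots\vee\Box B_k\in L$ with closed $B_j$. Then $\bigvee_j\mathsf{Pr}_\tau(\ulcorner B_j^*\urcorner)$ is provable in $\mathsf{PA}$, hence true. So $k\ge1$ and some $\mathsf{Pr}_\tau(\ulcorner B_j^*\urcorner)$ is true in $\mathbb N$. Since $\tau$ defines the axioms of $\mathsf{PA}$ in $\mathbb N$, $\mathsf{PA}\vdash B_j^*$, so $B_j\in\mathrm{PL}(\mathsf{Pr}_\tau)=L$. The same correctness makes $\mathsf{Pr}_\tau$ a provability predicate: if $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\overline n)$, this is true, so $n$ codes a theorem of $\mathsf{PA}$; the converse holds for every numeration.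

*Proof of (1)⇒(2).* 

**Step 1: the modified model.** The purpose is to have $\gamma$ hold at every number, provably. Since $\bot\notin L$, Fact 2.1 gives a $\gamma$-model. Fix one, with code $e_0$, and a world $a_0$ of it. Repeat Section 4 with "proper" now meaning that $e$ codes a $\gamma$-model and $a$ is one of its worlds. For improper $i$ put $R[i]:=\{\langle e_0,b\rangle:a_0\mathrel{R_{e_0}}b\}$, and let $V(i,k)$ hold iff $p_k$ is true at $a_0$. Define $\tau$ by (2) again. Section 3 did not mention the model, so it is unchanged. Lemma 4.1(a)–(d) and Lemma 5.1 hold with the same proofs; if $R[x]$ is empty, $D_x$ is $\bot$ and (c) is vacuous at $x$. In particular $\tau$ is $\Pi_1$, is a numeration correct in $\mathbb N$, and $\mathsf{Pr}_\tau$ is a provability predicate.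

For closed $B$ let $F_B(x)$ be the p.r. predicate "$x\Vdash B$", given by: $F_\bot$ is false, $F_{B\to C}(x)\leftrightarrow(F_B(x)\to F_C(x))$, and $F_{\Box B}(x)\leftrightarrow\forall y\in R[x]\,F_B(y)$. Then
$$\mathsf{PA}\vdash\forall x\,F_\gamma(x).\tag{3}$$
Indeed, by induction on $B$, $\mathsf{PA}$ proves for all proper $x=\langle e,a\rangle$ that $F_B(x)$ iff $B$ is true at $a$ in $M_e$, because the elements of $R[x]$ are the proper numbers $\langle e,b\rangle$ with $a\mathrel{R_e}b$. And being a $\gamma$-model is part of being proper. For improper $x$ we have $R[x]=R[\langle e_0,a_0\rangle]$, so $F_B(x)\leftrightarrow F_B(\langle e_0,a_0\rangle)$ for all closed $B$, by induction on $B$.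

**Step 2: $\mathrm{PL}(\mathsf{Pr}_\tau)\subseteq L$.** The purpose is completeness, as in Section 5. If $A\notin L$, then by Fact 2.1 $A$ fails in a $\gamma$-model, so $i\nVdash A$ for some $i\in\omega$; by Lemma 5.1, $\mathsf{PA}\vdash\lambda(\overline i)\to\neg f(A)$; by Lemma 3.1(4), $\mathsf{PA}\nvdash f(A)$.

For the other inclusion, $\mathrm{PL}(\mathsf{Pr}_\tau)$ is a normal logic as in Section 5, Step 1, so it suffices to show $\mathsf{PA}\vdash\gamma^*$. For $\gamma=\neg\Box\bot$ this was Lemma 4.1(e). In general we must treat the case $\exists x\,\lambda(x)$, where $x$ need not be an actual number, so that Lemma 5.1 is not enough, and the case $\Omega:=\neg\exists x\,\lambda(x)$, which is the situation in $\mathbb N$.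

**Step 3: theorems of $L$ hold at all numbers, provably.** This transfers (3) from $\gamma$ to $L$. *If $B\in L$ is closed, then $\mathsf{PA}\vdash\forall x\,F_B(x)$.* Take a derivation of $B$ from tautologies, instances of the axiom of $\mathsf K$, and $\gamma$ by modus ponens and necessitation, and replace all variables in it by $\bot$. It is still a derivation of $B$, and all its lines are closed. For each line $C$, $\mathsf{PA}\vdash\forall x\,F_C(x)$. This is clear for tautologies and instances of $\mathsf K$ from the recursion for $F$; for $\gamma$ it is (3); modus ponens is clear; and for necessitation, $\forall y\,F_C(y)$ implies $\forall x\,\forall y\in R[x]\,F_C(y)$.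

**Step 4: a uniform truth lemma for closed formulas.** This replaces Lemma 5.1 when $x$ is a variable. *For closed $B$, $\mathsf{PA}\vdash\forall x\,(\lambda(x)\to(B^*\leftrightarrow F_B(x)))$.* We use induction on $B$; $\bot$ and $\to$ are immediate. Consider $\Box B$. By the induction hypothesis $\mathsf{PA}$ proves
$$\forall y\,(\lambda(y)\wedge F_B(y)\to B^*)\quad\text{and}\quad\forall y\,(\lambda(y)\wedge\neg F_B(y)\to\neg B^*),$$
so $\mathsf{PA}$ proves $\mathsf{Pr}_\tau$ of both sentences, and of all their instances, uniformly in $y$. Both $F_B$ and $\neg F_B$ are $\mathsf{PA}$-provably equivalent to $\Sigma_1$ formulas, so by (Compl) there is one $n\in\omega$ with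
$$\mathsf{PA}\vdash\forall y\,\bigl((F_B(y)\to\mathrm{Pr}(\overline n,\ulcorner F_B(\dot y)\urcorner))\wedge(\neg F_B(y)\to\mathrm{Pr}(\overline n,\ulcorner\neg F_B(\dot y)\urcorner))\bigr),$$
and by (Frag) we may replace $\mathrm{Pr}(\overline n,\cdot)$ by $\mathsf{Pr}_\tau$. Therefore $\mathsf{PA}$ proves, for all $y$,
$$F_B(y)\to\mathsf{Pr}_\tau(\ulcorner\lambda(\dot y)\to B^*\urcorner),\qquad\neg F_B(y)\to\mathsf{Pr}_\tau(\ulcorner\lambda(\dot y)\to\neg B^*\urcorner).\tag{4}$$
Argue in $\mathsf{PA}$ and let $\lambda(x)$. Suppose $F_{\Box B}(x)$, that is, $F_B(y)$ for all $y\in R[x]$. Combining the proofs from the first part of (4) for the elements of the finite set $R[x]$, by induction on its size, we get $\mathsf{Pr}_\tau(\ulcorner D_{\dot x}\to B^*\urcorner)$. With Lemma 4.1(b), $\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$. Suppose instead $y\in R[x]$ and $\neg F_B(y)$. By the second part of (4), $\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$ would give $\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\dot y)\urcorner)$, contradicting Lemma 4.1(c). So $(\Box B)^*\leftrightarrow F_{\Box B}(x)$.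

**Step 5: a maximal set describing the case $\Omega$.** This is where the closed disjunction property is used. The set $L\cup\{\neg\Box B:B\text{ closed},\ B\notin L\}$ is $L$-consistent. Otherwise $\Box B_1\vee\dots\vee\Box B_k\in L$ for some $k\ge0$ and closed $B_1,\dots,B_k\notin L$, against (1). Extend it to a maximal $L$-consistent set $w\supseteq L$. For closed $B$ we have $\Box B\in w$ iff $B\in L$: if $B\in L$ then $\Box B\in L\subseteq w$, and if $B\notin L$ then $\neg\Box B\in w$.

*Claim. For closed $B$: if $B\in w$ then $\mathsf{PA}\vdash\Omega\to B^*$, and if $B\notin w$ then $\mathsf{PA}\vdash\Omega\to\neg B^*$.* We use induction on $B$; the cases $\bot$ and $\to$ follow from the maximality of $w$.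

Let $\Box B\in w$. Then $B\in L\subseteq w$, so $\mathsf{PA}\vdash\Omega\to B^*$ by the induction hypothesis. By Steps 3 and 4, $\mathsf{PA}\vdash\exists x\,\lambda(x)\to B^*$. Hence $\mathsf{PA}\vdash B^*$ and $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$; in particular $\mathsf{PA}\vdash\Omega\to(\Box B)^*$.

Let $\Box B\notin w$. Then $B\notin L$. By Fact 2.1 there is $i\in\omega$ with $i\nVdash B$, so $\mathsf{PA}\vdash\lambda(\overline i)\to\neg B^*$ by Lemma 5.1. Hence $\mathsf{PA}\vdash\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)\to\mathsf{Pr}_\tau(\ulcorner\neg\lambda(\overline i)\urcorner)$, and $\mathsf{PA}\vdash\Omega\to\neg\mathsf{Pr}_\tau(\ulcorner B^*\urcorner)$ by Lemma 4.1(d).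

**Step 6: $\mathsf{PA}\vdash\gamma^*$.** Here the two cases are joined. Since $\gamma\in L\subseteq w$, the claim gives $\mathsf{PA}\vdash\Omega\to\gamma^*$. By (3) and Step 4, $\mathsf{PA}\vdash\exists x\,\lambda(x)\to\gamma^*$. So $\mathsf{PA}\vdash\gamma^*$, and $L\subseteq\mathrm{PL}(\mathsf{Pr}_\tau)$. $\blacksquare$

## 7. The logics $\mathsf K\oplus(\Box^{n+1}\bot\to\Box^n\bot)$

**Corollary 7.1.** $\mathsf K$ and each $L_n=\mathsf K\oplus(\Box^{n+1}\bot\to\Box^n\bot)$, $n\ge0$, is $\mathrm{PL}(\mathsf{Pr}_\tau)$ for some $\Pi_1$ numeration $\tau$ with $\mathsf{Pr}_\tau$ a provability predicate. Here $L_0=\mathsf{KD}$ and $L_0\supsetneq L_1\supsetneq L_2\supsetneq\cdots$.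

*Proof.* Let $\gamma$ be $\top$ or $\gamma_n:=\Box^{n+1}\bot\to\Box^n\bot$, and let $L=\mathsf K\oplus\gamma$. By Theorem 6.1 it is enough to verify the closed disjunction property. At a reflexive world $\Box^m\bot$ fails for every $m\ge0$, since $\Box^m\bot$ with $m\ge1$ would give $\Box^{m-1}\bot$ at the same world, and so on down to $\bot$. So $\gamma$ holds at every reflexive world.

Let $B_1,\dots,B_k\notin L$ be closed. By Fact 2.1 there are $\gamma$-models refuting each of them. Take their disjoint union, together with one reflexive point (which is a $\gamma$-model and takes care of $k=0$), and add a new root that sees itself and all other worlds. Truth at the old worlds does not change, so $\gamma$ holds there, and it holds at the root by reflexivity. The root sees a world refuting $B_j$ for each $j$, so it refutes $\Box B_1\vee\dots\vee\Box B_k$. By Fact 2.1 this disjunction is not in $L$.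

Since $\gamma_0=\Box\bot\to\bot$, we have $L_0=\mathsf{KD}$. Applying necessitation and the axiom of $\mathsf K$ to $\gamma_n$ yields $\Box^{n+2}\bot\to\Box^{n+1}\bot=\gamma_{n+1}$, so $L_{n+1}\subseteq L_n$. Now take the irreflexive chain in which each world sees only the next, with $n$ edges and ending in a dead end. At its start $\Box^{n+1}\bot$ holds and $\Box^n\bot$ fails, so $\gamma_n$ fails. But $\Box^{n+1}\bot$ holds at every world, so $\gamma_{n+1}$ does too. Hence $\gamma_n\notin L_{n+1}$. $\square$

For $n=1$ the chain is $a\to b$ with $b$ a dead end: $\Box\Box\bot$ holds at $a$ and $\Box\bot$ does not, so $\gamma_1$ fails at $a$.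

## 8. $\Sigma_1$-sound extensions of $\mathsf{PA}$

**Remark 8.1.** Let $T\supseteq\mathsf{PA}$ be a $\Sigma_1$-sound theory in $\mathcal L_A$ with a p.r. axiom set. Then Theorem 1.4 holds with $T$ in place of $\mathsf{PA}$ throughout, by the same construction.

*Proof.* Read $\mathrm{Ax}_T$ for $\mathrm{Ax}$ and $T{\restriction}z$ for $\mathsf{PA}{\restriction}z$. We go through the places where a property of $\mathsf{PA}$ other than its being an extension of $\mathsf{PA}$ was used.

**(Refl) for $T$.** It is needed for Lemma 3.1(2). If $\mathrm{Pr}(\overline n,\ulcorner\psi(\dot y)\urcorner)$ for $T$-axioms $\le n$, then the sentence $\bigwedge T{\restriction}n\to\psi(\overline y)$ is provable in pure logic. $\mathsf{PA}$ proves reflection for pure logic, so it proves $\bigwedge T{\restriction}n\to\psi(y)$ under this assumption; and $T\vdash\bigwedge T{\restriction}n$.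

**Lemma 3.1(3) and (4).** The truth of the sentences $\forall x\,\mathrm C(\overline n,x)$ is needed. They are $\Pi_1$ and provable in $T$. If one were false, its negation would be a true $\Sigma_1$ sentence, hence provable in $T$, against the consistency of $T$. So there is no candidate in $\mathbb N$, and (3) and (4) follow as before. Hence $\tau$ is true in $\mathbb N$ of exactly the axioms of $T$.

**$\mathsf{Pr}_\tau$ is a provability predicate of $T$.** Here the proof of Lemma 4.1(a) used that theorems of $\mathsf{PA}$ are true. Suppose $T\nvdash\varphi$. Then "there is no candidate" and "$\varphi$ is not provable from the axioms of $T$" are true $\Pi_1$ sentences. They are jointly consistent with $T$, since otherwise $T$ would prove the disjunction of their negations, a false $\Sigma_1$ sentence. Together with $T$ they imply $\forall v\,(\tau(v)\to\mathrm{Ax}_T(v))$, since the second disjunct of (2) needs a candidate, and hence $\neg\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)$. So $T\nvdash\mathsf{Pr}_\tau(\ulcorner\varphi\urcorner)$.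

**$\tau$ is a numeration of $T$.** If $n$ is an axiom, $T\vdash\tau(\overline n)$ as before. If $n$ is not an axiom, then $T$ proves $\neg\mathrm{Ax}_T(\overline n)$, so $T$ together with "there is no candidate", which is consistent, proves $\neg\tau(\overline n)$. So $T\nvdash\tau(\overline n)$.

**Optimality.** Lemma 1.1 uses only the consistency of $T$. (Compl) holds with $T{\restriction}n$, since the finitely many axioms of $\mathsf{PA}$ that it needs follow from finitely many axioms of $T$. (Frag) and the proof of Proposition 1.2 are unchanged.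

All other steps are arguments carried out inside $\mathsf{PA}$, hence inside $T$, or concern only Kripke models. $\square$
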